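
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\numberwithin{equation}{section}
\allowdisplaybreaks

\title{The closed span of the Nyman--Beurling functions in $L^p(0,1)$}


\begin{abstract}
Let $\rho(x)$ be the fractional part of $x$ and $\rho_\alpha(t)=\rho(\alpha/t)-\alpha\rho(1/t)$ on $(0,1)$. We show that for every $1<p<\infty$ the closed span of $\{\rho_\alpha:0<\alpha<1\}$ in $L^p(0,1)$ consists of exactly those $f$ whose Mellin transform $Mf$ is divisible by $\zeta$ in the half-plane $\Re s>1/p$. No hypothesis on the zeros of $\zeta$ is used. The method is a duality argument: the part on the negative half-line of the correlation of $f$ with an annihilating function has a transform that continues to a bounded entire function. The same method describes the closed (weak-$*$ closed if $p=\infty$) dilation-invariant subspaces of $L^p(0,1)$, $1\le p\le\infty$, that contain one nonzero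 function with a little extra decay at $0$.
\end{abstract}

\section{The question and the answer}

Let $\rho(x)=x-\lfloor x\rfloor$ be the fractional part of the real number $x$. For $0<\alpha<1$ put
\[
\rho_\alpha(t)=\rho(\alpha/t)-\alpha\,\rho(1/t),\qquad 0<t<1 .
\]
All functions are complex valued, and $\mathrm{span}_{L^p(0,1)}$ denotes the closed linear span in $L^p(0,1)$. For $f\in L^p(0,1)$ let
\[
Mf(s)=\frac1{\sqrt{2\pi}}\int_0^1f(t)\,t^{s-1}\,dt .
\]
By H\"older's inequality the integral converges for $\Re s>1/p$, and $Mf$ is holomorphic there. A quotient such as $Mf/\zeta$ is called holomorphic if its singularities are removable.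

A computation (Lemma \ref{lem:rho}) gives
\begin{equation}\label{eq:intro}
\sqrt{2\pi}\,M\rho_\alpha(s)=\frac{\zeta(s)}s\,(\alpha-\alpha^s)\qquad(\Re s>0).
\end{equation}
So a zero of the Riemann zeta function in $\Re s>0$ is a zero of every $M\rho_\alpha$. When $\Re s>1/p$ the value $Mf(s)$ depends continuously on $f\in L^p(0,1)$. Hence a zero of $\zeta$ in this half-plane is a zero of $Mf$ for every $f$ in the closed span of the $\rho_\alpha$, and each such zero is an obstruction to the density of this span. \emph{Beurling's criterion} says that there is no other obstruction to density: for $1<p<\infty$, $\zeta$ has no zeros in $\Re s>1/p$ if and only if $\mathrm{span}_{L^p(0,1)}\{\rho_\alpha:0<\alpha<1\}=L^p(0,1)$.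

The larger $p$ is, the larger the half-plane $\Re s>1/p$ and the more zeros are seen. For $p>2$ there are certainly some, since $\zeta$ has zeros with real part $\frac12$; the span is then not dense, and one wants to know what it is. The natural guess is that the zeros of $\zeta$, counted with multiplicity, account for everything. In other words, the span should consist of all $f$ for which $Mf/\zeta$ is holomorphic in $\Re s>1/p$. Whether this is so for $1<p<\infty$ is Question 1 of \cite{NB}. For $p=2$ the answer is yes, by a theorem of Bercovici and Foias \cite{BF}. For $1<p\le2$ it is yes if the Riemann hypothesis holds, since both sides are then all of $L^p(0,1)$. We prove that the answer is always yes.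

\begin{theorem}\label{thm:main}
For every $1<p<\infty$,
\[
N_p:=\mathrm{span}_{L^p(0,1)}\{\rho_\alpha:0<\alpha<1\}
\;=\;
R_p:=\Big\{f\in L^p(0,1):\ \frac{Mf(s)}{\zeta(s)}\ \text{is holomorphic for}\ \Re s>\tfrac1p\Big\}.
\]
\end{theorem}

The Riemann hypothesis plays no role, and $p=2$ is included. The theorem contains Beurling's criterion. If $\zeta$ has no zeros in $\Re s>1/p$, then $R_p=L^p(0,1)$. If it has a zero there, then the constant function $1$, with $M1(s)=1/(\sqrt{2\pi}\,s)$, is not in $R_p$. The statement for real-valued functions follows from the complex one by taking real parts of approximating linear combinations, because the $\rho_\alpha$ are real.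

\medskip
In $L^2$ the structure behind the guess is visible. After the substitution $t=e^{-x}$ the Mellin transform becomes a Laplace transform, which maps $L^2$ onto the Hardy space $H^2$ of a half-plane; $N_2$ becomes an invariant subspace, hence of the form $\Theta H^2$ with an inner function $\Theta$. The zeros of $\zeta$ give the Blaschke factor of $\Theta$. A singular factor carried by the boundary line is not expected, because $M\rho_{1/2}$ continues analytically across it, and neither is an exponential factor, because $M\rho_{1/2}(x)$ does not decay exponentially as $x\to+\infty$. For $p\ne2$ we do not have such a factorization at our disposal, and we work on the dual side instead. Given $f\in R_p$ and $g$ annihilating $N_p$, we form the correlation $v$ of $f$ and $g$ on the line, for which $v(0)=\int fg$, and show that the transform of $v1_{(-\infty,0)}$ continues to a bounded entire function that must be $0$. The argument uses the two features of $\rho_{1/2}$ just mentioned, the first in the form that $\rho_{1/2}$ is integrable against a slightly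 larger weight at $0$ than membership in $L^p$ provides.

Section \ref{sec:toy} carries out the argument by hand when there is a single zero. Sections \ref{sec:prelim}--\ref{sec:end} prove Theorem \ref{thm:main}. Section \ref{sec:general} extends it to general dilation-invariant subspaces (Theorem \ref{thm:inv}), and Section \ref{sec:cor} gives consequences for $\zeta$, among them the endpoints $p=1$ and $p=\infty$.

\section{One zero, by hand}\label{sec:toy}

Let $1<p<\infty$ and $\frac1p+\frac1q=1$, and write $\mathbb R_+=(0,\infty)$. Functions on $\mathbb R_+$ are extended by $0$ to $\mathbb R$. For $f\in L^p(\mathbb R_+)$ let $F(z)=\int_0^\infty f(x)e^{-zx}dx$, which is holomorphic in $\Re z>0$. Take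
\[
\varphi_0(x)=(1-2x)e^{-x}\quad(x>0),\qquad
\Phi_0(z)=\frac1{z+1}-\frac2{(z+1)^2}=\frac{z-1}{(z+1)^2}.
\]
The only zero of $\Phi_0$ is $z=1$, and it is simple.

\begin{proposition}\label{prop:toy}
The closed linear span in $L^p(\mathbb R_+)$ of the right translates $\varphi_0(\cdot-r)$, $r\ge0$, is $\{f\in L^p(\mathbb R_+):F(1)=0\}$.
\end{proposition}

\begin{proof}
The transform $e^{-rz}\Phi_0(z)$ of a translate vanishes at $1$, and $f\mapsto F(1)$ is continuous; so one inclusion is clear. For the other, let $F(1)=0$ and let $g\in L^q(\mathbb R_+)$ annihilate all right translates of $\varphi_0$. By the Hahn--Banach theorem we must show $\int fg=0$.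

We embed this number in a function, the correlation of $f$ and $g$, and introduce the correlation of $\varphi_0$ and $g$ as well:
\[
v(y)=\int f(x+y)g(x)\,dx,\qquad u_0(y)=\int\varphi_0(x+y)g(x)\,dx\qquad(y\in\mathbb R).
\]
Both are bounded and continuous, $v(0)=\int fg$, and $u_0(y)=0$ for $y\le0$ by the choice of $g$. With $\check g(x)=g(-x)$ they are the convolutions $v=f*\check g$ and $u_0=\varphi_0*\check g$. As $\varphi_0\in L^1$, Fubini's theorem gives $v*\varphi_0=f*u_0$, and this vanishes on $(-\infty,0)$. Split $v=v_-+v_+$ at the origin, $v_-=v1_{(-\infty,0)}$. Then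
\[
w:=v_-*\varphi_0=f*u_0-v_+*\varphi_0
\]
also vanishes on $(-\infty,0)$. For $y\ge0$ we compute from the first expression
\[
w(y)=\int_{-\infty}^0v(t)(1-2y+2t)e^{t-y}\,dt=(A-By)e^{-y},
\]
with $A=\int_{-\infty}^0v(t)(1+2t)e^tdt$ and $B=2\int_{-\infty}^0v(t)e^tdt$. Let $V_-(z)=\int_{-\infty}^0v(y)e^{-zy}dy$ for $\Re z<0$. For $-1<\Re z<0$ all transforms converge, and $V_-\Phi_0=W=\frac A{z+1}-\frac B{(z+1)^2}$. Hence
\[
V_-(z)=\frac{A(z+1)-B}{z-1},
\]
first in the strip and then in $\Re z<0$. Since $|V_-(z)|\le\|v\|_\infty/|\Re z|$ tends to $0$ as $\Re z\to-\infty$, we get $A=0$ and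
\[
V_-(z)=\frac B{1-z},\qquad\text{that is,}\qquad v(y)=Be^{y}\quad(y<0).
\]

Finally the condition $F(1)=0$ enters. For $\Re z>0$ the second expression for $w$ gives $W=FU_0-V_+\Phi_0$, with $U_0,V_+$ the transforms of $u_0,v_+$. Dividing by $\Phi_0$,
\[
\frac B{1-z}+V_+(z)=\frac{F(z)U_0(z)}{\Phi_0(z)} .
\]
The right side is holomorphic at $z=1$ because $F(1)=0$ and the zero of $\Phi_0$ is simple; $V_+$ is holomorphic there too. So $B=0$, $v=0$ on $(-\infty,0)$, and $\int fg=v(0)=0$ by continuity.
\end{proof}

The transform $V_-$, defined in the left half-plane, continues as $W/\Phi_0$ to the right. Its only possible poles are zeros of $\Phi_0$, and the vanishing of $F$ removes them. What remains is an entire function that is small on the left; if it can also be bounded on the right, it must be $0$. For $\zeta$ three points that were invisible above need an argument.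
\begin{itemize}
\item Each $M\rho_\alpha$ has zeros besides those of $\zeta$, and these must not produce poles. Here we use that there are many $\rho_\alpha$.
\item $\Phi_0$ may vanish on the line $\Re z=0$, about which the condition on $f$ says nothing.
\item $\Phi_0$ has infinitely many zeros, and the position of those coming from $\zeta$ is unknown. So $W/\Phi_0$ cannot be estimated by bounding $\Phi_0$ from below.
\end{itemize}

\section{The functions $\rho_\alpha$ and the passage to the half-line}\label{sec:prelim}

For a holomorphic function $G$ let $\operatorname{ord}_{s_0}G$ be the order of its zero at $s_0$ ($0$ if $G(s_0)\ne0$, $+\infty$ if $G\equiv0$). For $\Re s_0>0$ let $m(s_0)$ be the multiplicity of $s_0$ as a zero of $\zeta$, with $m(s_0)=0$ if $s_0$ is not a zero; in particular $m(1)=0$. Since $1/\zeta$ is holomorphic at the pole $1$ of $\zeta$,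
\begin{equation}\label{eq:Rp}
f\in R_p\iff \operatorname{ord}_{s_0}Mf\ge m(s_0)\ \text{ for all }s_0\text{ with }\Re s_0>\tfrac1p .
\end{equation}
For $0<a\le1$ define the dilation $T_af(t)=f(t/a)$ for $0<t<a$ and $T_af(t)=0$ for $a\le t<1$.

\begin{lemma}\label{lem:rho}
In \textup{(a)}, \textup{(c)} and \textup{(d)} let $0<\alpha<1$.
\begin{enumerate}
\item[(a)] $\sqrt{2\pi}\,M\rho_\alpha(s)=\frac{\zeta(s)}s(\alpha-\alpha^s)$ for $\Re s>0$, with the value $\alpha\log\frac1\alpha\neq0$ at $s=1$.
\item[(b)] For $\Re s_0>0$, $\min_{0<\alpha<1}\operatorname{ord}_{s_0}M\rho_\alpha=m(s_0)$.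
\item[(c)] $\rho_\alpha(t)=\alpha$ for $\max(\alpha,\frac12)<t<1$.
\item[(d)] $T_a\rho_\alpha=\rho_{a\alpha}-\alpha\rho_a$ a.e.\ on $(0,1)$, for $0<a<1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $\Re s>0$, $s\ne1$, the textbook formula $\zeta(s)=\frac s{s-1}-s\int_1^\infty\rho(x)x^{-s-1}dx$ reads
\[
\int_0^1\rho(1/t)t^{s-1}dt=\int_1^\infty\rho(x)x^{-s-1}dx=\frac1{s-1}-\frac{\zeta(s)}s .
\]
Substitute $t=\alpha v$ and use $\rho(1/v)=1/v$ for $v>1$:
\begin{align*}
\int_0^1\rho(\alpha/t)t^{s-1}dt
&=\alpha^s\Big[\int_0^1\rho(1/v)v^{s-1}dv+\int_1^{1/\alpha}v^{s-2}dv\Big]\\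
&=\frac{\alpha^s}{s-1}-\frac{\alpha^s\zeta(s)}s+\frac{\alpha-\alpha^s}{s-1}
=\frac\alpha{s-1}-\frac{\alpha^s\zeta(s)}s .
\end{align*}
Subtracting $\alpha$ times the first formula gives (a) for $s\ne1$. As $M\rho_\alpha$ is holomorphic in $\Re s>0$, the value at $s=1$ is the limit, where the simple pole of $\zeta$, of residue $1$, meets the zero of $\alpha-\alpha^s=\alpha(s-1)\log\frac1\alpha+O((s-1)^2)$.

(b) At $s_0=1$ this is (a). If $s_0\ne1$, then $\operatorname{ord}_{s_0}M\rho_\alpha=m(s_0)+\operatorname{ord}_{s_0}(\alpha-\alpha^s)\ge m(s_0)$, with equality as soon as $\alpha^{s_0-1}\ne1$. This holds for some $\alpha\in(0,1)$, because $\alpha\mapsto\alpha^{s_0-1}$ has derivative $(s_0-1)\alpha^{s_0-2}\ne0$ and so is not constant.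

(c) For such $t$ we have $\alpha/t<1$ and $1<1/t<2$, so $\rho_\alpha(t)=\frac\alpha t-\alpha(\frac1t-1)=\alpha$.

(d) The terms containing $\rho(1/t)$ cancel on the right side, which equals $\rho(a\alpha/t)-\alpha\rho(a/t)$. For $t<a$ this is $\rho_\alpha(t/a)$. For $t>a$ both arguments are less than $1$, and it equals $\frac{a\alpha}t-\alpha\frac at=0$.
\end{proof}

\paragraph{The easy inclusion $N_p\subset R_p$.} Let $1<p<\infty$ and $\frac1p+\frac1q=1$. If $\Re s_0>1/p$, the function $t^{s_0-1}(\log t)^k$ lies in $L^q(0,1)$, so the functional $f\mapsto(Mf)^{(k)}(s_0)=\frac1{\sqrt{2\pi}}\int_0^1f(t)t^{s_0-1}(\log t)^kdt$ is continuous on $L^p(0,1)$. For $0\le k<m(s_0)$ it vanishes on every $\rho_\alpha$ by Lemma \ref{lem:rho}(b), hence on $N_p$. By \eqref{eq:Rp}, $N_p\subset R_p$.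

\paragraph{Passage to the half-line.} Let $1\le p\le\infty$ and $\frac1p+\frac1q=1$, with $\frac1\infty=0$. For $f\in L^p(0,1)$ and $g\in L^q(0,1)$ put
\[
\tilde f(x)=f(e^{-x})e^{-x/p},\qquad \tilde g(x)=g(e^{-x})e^{-x/q}\qquad(x>0).
\]
These maps are isometries onto $L^p(\mathbb R_+)$ and $L^q(\mathbb R_+)$, and $\int_0^1fg\,dt=\int_0^\infty\tilde f\tilde g\,dx$. With $r=\log(1/a)$ one finds $\widetilde{T_af}(x)=a^{1/p}\tilde f(x-r)$: dilations become right translations, up to a constant factor. Finally, with $z=s-\frac1p$,
\begin{equation}\label{eq:F}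
\sqrt{2\pi}\,Mf(s)=F(z):=\int_0^\infty\tilde f(x)e^{-zx}\,dx\qquad(\Re z>0).
\end{equation}
By Lemma \ref{lem:rho}(d) and the boundedness of $T_a$, the space $N_p$ becomes a closed subspace of $L^p(\mathbb R_+)$ invariant under right translations. From now on we drop the tildes when we work on the half-line.

\section{The transform of the correlation}\label{sec:corr}

The construction of Section \ref{sec:toy} is now carried out in general. It costs nothing to do it for any translation-invariant space; the reader may think of $S=N_p$ and of $\varphi_0$ as coming from $\rho_{1/2}$.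

\paragraph{Setting.} Let $1\le p\le\infty$, $\frac1p+\frac1q=1$. Let $S\subset L^p(\mathbb R_+)$ be a linear subspace invariant under right translations, and suppose that $S$ contains a nonzero $\varphi_0$ such that
\begin{equation}\label{eq:decay}
\int_0^\infty e^{\delta x}|\varphi_0(x)|\,dx<\infty\qquad\text{for some }\delta>0 .
\end{equation}
Let $g\in L^q(\mathbb R_+)$ with $\int\varphi g=0$ for all $\varphi\in S$, and let $f\in L^p(\mathbb R_+)$ be arbitrary.

Functions on $\mathbb R_+$ are extended by $0$, $\check g(x)=g(-x)$, and capital letters denote transforms $\int(\cdot)e^{-zx}dx$. By \eqref{eq:decay}, $\Phi_0$ is holomorphic in $\Re z>-\delta$, bounded on $\Re z\ge-\delta$, and $\Phi_0\not\equiv0$. The convolution of an $L^p$ and an $L^q$ function on $\mathbb R$ is bounded by the product of the norms, and it is uniformly continuous, because at least one of $p,q$ is finite and translation is norm continuous in the corresponding space. So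
\[
v=f*\check g,\quad v(y)=\int f(x+y)g(x)\,dx,\qquad
u_\varphi=\varphi*\check g,\quad u_\varphi(y)=\int\varphi(x+y)g(x)\,dx\quad(\varphi\in S)
\]
are bounded and continuous on $\mathbb R$, and $v(0)=\int fg$. For $y\le0$ the function $\varphi(\cdot+y)$ is a right translate of $\varphi$ and lies in $S$; hence
\begin{equation}\label{eq:u}
u_\varphi(y)=0\qquad(y\le0,\ \varphi\in S).
\end{equation}
Write $u_0=u_{\varphi_0}$, $v_-=v1_{(-\infty,0)}$, $v_+=v1_{[0,\infty)}$. Bounded functions on $\mathbb R_+$ and elements of $L^p(\mathbb R_+)$ become integrable after multiplication by $e^{-\sigma x}$, $\sigma>0$; so $F,\Phi,U_\varphi,V_+$ are holomorphic in $\Re z>0$. On the other side, $V_-$ is holomorphic in $\Re z<0$ and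
\begin{equation}\label{eq:V}
|V_-(z)|\le\frac{\|v\|_\infty}{|\Re z|}\qquad(\Re z<0).
\end{equation}

\begin{proposition}\label{prop:cont}
Let $w=v_-*\varphi_0$. Then $w=0$ on $(-\infty,0)$, its transform $W$ is holomorphic in $\Re z>-\delta$ and bounded on $\Re z\ge-\delta/2$, and
\[
h:=V_-\ \text{ on }\Re z<0,\qquad h:=W/\Phi_0\ \text{ on }\Re z>-\delta
\]
defines one meromorphic function $h$ on $\mathbb C$. For every nonzero $\varphi\in S$,
\begin{equation}\label{eq:key}
h+V_+=\frac{F\,U_\varphi}{\Phi}\qquad(\Re z>0).
\end{equation}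
\end{proposition}

\begin{proof}
For $\psi\in L^p(\mathbb R_+)$ and every $y$, H\"older's inequality in $t$ gives
\[
\iint|\psi(y-r-t)|\,|\check g(t)|\,|\varphi_0(r)|\,dt\,dr\le\|\psi\|_p\|g\|_q\|\varphi_0\|_1<\infty .
\]
So by Fubini $(\psi*\check g)*\varphi_0=\psi*(\varphi_0*\check g)=\psi*u_0$. With $\psi=f$ and $\psi=\varphi\in S$ this says
\begin{equation}\label{eq:conv}
v*\varphi_0=f*u_0,\qquad u_\varphi*\varphi_0=\varphi*u_0 .
\end{equation}
By \eqref{eq:u}, $f*u_0$ vanishes on $(-\infty,0)$, and so does $v_+*\varphi_0$. Hence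
\[
w=v_-*\varphi_0=f*u_0-v_+*\varphi_0
\]
vanishes on $(-\infty,0)$. For $y\ge0$ only $r>y$ contributes to $w(y)=\int v_-(y-r)\varphi_0(r)\,dr$, so by \eqref{eq:decay}
\[
|w(y)|\le\|v\|_\infty\int_y^\infty|\varphi_0(r)|\,dr\le Ce^{-\delta y}.
\]
This gives the statements about $W$. For $-\delta<\Re z<0$ both $v_-(y)e^{-zy}$ and $\varphi_0(y)e^{-zy}$ are integrable, so $V_-\Phi_0=W$ there by Fubini. Hence the two definitions of $h$ agree on the strip $-\delta<\Re z<0$.

For $\Re z>0$ the second expression for $w$ gives $W=FU_0-V_+\Phi_0$, that is, $h+V_+=FU_0/\Phi_0$. The second relation in \eqref{eq:conv} gives $U_\varphi\Phi_0=\Phi U_0$ in $\Re z>0$. If $\varphi\ne0$, then $\Phi\not\equiv0$; so $U_0/\Phi_0=U_\varphi/\Phi$, and \eqref{eq:key} follows.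
\end{proof}

The function $h$ does not depend on $\varphi$, but we may choose $\varphi$ in \eqref{eq:key} differently at different points. This disposes of the zeros of $\Phi_0$ that are not common to all of $S$.

\begin{lemma}\label{lem:right}
Let $\Re z_0>0$. If $\operatorname{ord}_{z_0}F\ge\operatorname{ord}_{z_0}\Phi$ for some nonzero $\varphi\in S$, then $h$ is holomorphic at $z_0$.
\end{lemma}

\begin{proof}
For this $\varphi$ the right side of \eqref{eq:key} is holomorphic at $z_0$, and so is $V_+$.
\end{proof}

On the line $\Re z=0$ we have no information about $f$. Here the decay of $v$ at $-\infty$ helps.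

\begin{lemma}\label{lem:line}
If $p>1$, then $v(y)\to0$ as $y\to-\infty$, and $h$ has no poles on $\Re z=0$.
\end{lemma}

\begin{proof}
For $y<0$ the function $f(\cdot+y)$ vanishes on $(0,|y|)$, so
\[
|v(y)|\le\|f\|_p\,\|g1_{(|y|,\infty)}\|_q\longrightarrow0\qquad(y\to-\infty),
\]
because $q<\infty$. For real $\theta$ and $\varepsilon\downarrow0$ it follows that
\[
\varepsilon\,|h(i\theta-\varepsilon)|\le\varepsilon\int_0^\infty|v(-y)|e^{-\varepsilon y}\,dy\longrightarrow0 .
\]
If $h$ had a pole at $i\theta$, the left side would stay bounded away from $0$.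
\end{proof}

For $p=1$ poles on the line can occur. For example, let $S=\{\varphi\in L^1(\mathbb R_+):\int\varphi=0\}$ and $g=1$ on $\mathbb R_+$. Then $v(y)=\int f=F(0)$ for all $y<0$, and $V_-(z)=-F(0)/z$. We return to this in Section \ref{sec:general}.

\section{Growth of a quotient without poles}\label{sec:growth}

Suppose now that $h$ is entire. In the left half-plane it is controlled by \eqref{eq:V}. To the right it is the quotient $W/\Phi_0$ of bounded functions. A lower bound for $|\Phi_0|$ is not available, but the quotient of two bounded functions, once it has no poles, cannot grow arbitrarily: after the Blaschke product of the zeros of the denominator is canceled from both functions, the logarithm of the modulus of the quotient is dominated by a nonnegative harmonic function, and Harnack's inequality applies.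

We use the Phragm\'en--Lindel\"of principle in this form. Let $G$ be holomorphic in a sector of opening $\pi/\gamma$ and continuous on its closure, with $|G|\le L$ on the two sides and $|G(z)|\le Ce^{C|z|^\beta}$ inside for some $\beta<\gamma$. Then $|G|\le L$ in the sector.

\begin{lemma}\label{lem:growth}
Let $\eta>0$ and let $h$ be entire and bounded on $\{\Re z\le\eta\}$. Suppose that in $\Re z>0$ we have $h=W/D$ with $W,D$ bounded and holomorphic there, $D\not\equiv0$. Then
\[
\tau:=\max\Big(0,\limsup_{x\to+\infty}\frac{\log|h(x)|}x\Big)<\infty,\qquad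
|h(z)|\le Ke^{\tau\Re z}\quad(\Re z\ge0),\qquad K=\sup_{\Re z=0}|h| .
\]
\end{lemma}

\begin{proof}
Let $h\not\equiv0$; the constants $C$ below may change up to \eqref{eq:rough}.

\emph{A rough bound.} Write $D=BD_1$, where $B$ is the Blaschke product formed with the zeros of $D$ in $\Re z>0$. Then $D_1$ has no zeros and $|D_1|\le\|D\|_\infty$. As $h$ has no poles, $W$ vanishes at the zeros of $D$ with at least the same multiplicities. So $W_1=W/B$ is holomorphic with $|W_1|\le\|W\|_\infty$, and $h=W_1/D_1$. Therefore
\[
\log|h|\le C+u,\qquad u=\log\frac{\|D\|_\infty}{|D_1|}\ge0\ \text{ harmonic in }\Re z>0 .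
\]
Harnack's inequality (a consequence of the Herglotz representation, \cite[Ch.~I]{Garnett}), transferred from the disc by $z\mapsto\frac{z-1}{z+1}$, gives with $x=\Re z$
\[
u(z)\le u(1)\,\frac{|z+1|+|z-1|}{|z+1|-|z-1|}
=u(1)\,\frac{(|z+1|+|z-1|)^2}{4x}\le u(1)\,\frac{(1+|z|)^2}x ,
\]
since $|z+1|^2-|z-1|^2=4x$. For $0\le x\le\eta$ the function $h$ is bounded by hypothesis. For $x\ge\eta$ we use the last estimate; if moreover $|\Im z|\le x$, then $x\ge|z|/\sqrt2$ and $|z|\ge\eta$, so $u(z)\le C(1+|z|)$. Altogether, with one constant $C>0$,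
\begin{equation}\label{eq:rough}
|h(z)|\le e^{C(1+|z|^2)}\ \ (\Re z\ge0),\qquad |h(z)|\le e^{C(1+|z|)}\ \ (|\Im z|\le\Re z).
\end{equation}

\emph{Exponential type.} Consider the sector $\frac\pi4\le\arg z\le\frac\pi2$, of opening $\pi/4$. With the constant $C$ of \eqref{eq:rough} let $\kappa=\sqrt2\,C$. The function $h(z)e^{-\kappa z}$ is bounded on the imaginary axis, where $|h|\le K$, and on the ray $\arg z=\frac\pi4$, where $|e^{-\kappa z}|=e^{-C|z|}$. Its growth is of order at most $2<4$ by \eqref{eq:rough}, so it is bounded in the sector. The sector $-\frac\pi2\le\arg z\le-\frac\pi4$ is treated in the same way by considering $\overline{h(\bar z)}$. Together with the second bound in \eqref{eq:rough} this gives $|h(z)|\le C'e^{C'|z|}$ in $\Re z\ge0$. In particular $\tau<\infty$.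

\emph{The sharp bound.} Let $\varepsilon>0$ and $k(z)=h(z)e^{-(\tau+\varepsilon)z}$. It is bounded on the positive real axis by the definition of $\tau$, bounded by $K$ on the imaginary axis, and of order at most $1<2$. Phragm\'en--Lindel\"of in the two quadrants shows that $k$ is bounded in $\Re z\ge0$; applied then in the half-plane ($\gamma=1$, $\beta=0$) it gives $|k|\le K$. Let $\varepsilon\to0$.
\end{proof}

\begin{corollary}\label{cor:growth}
In the setting of Section \ref{sec:corr}, if $h$ is entire, then $\tau=\max\big(0,\limsup_{x\to+\infty}\frac{\log|h(x)|}x\big)$ is finite and $|h(z)|\le Ce^{\tau\Re z}$ for $\Re z\ge-\delta/2$.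
\end{corollary}

\begin{proof}
Apply Lemma \ref{lem:growth} to $h(z-\delta/2)$ with $\eta=\delta/4$. This function is bounded on $\Re z\le\delta/4$ by \eqref{eq:V}. In $\Re z>0$ it is the quotient of the functions $W(z-\delta/2)$ and $\Phi_0(z-\delta/2)$, which are bounded by Proposition \ref{prop:cont} and \eqref{eq:decay}. The shift does not change $\tau$.
\end{proof}

It is here, and in crossing the line $\Re z=0$, that the decay \eqref{eq:decay} is used: it provides the overlap $-\delta<\Re z<0$ of the two descriptions of $h$.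

\section{Proof of Theorem \ref{thm:main} and its dual form}\label{sec:end}

\begin{proof}[Proof of Theorem \ref{thm:main}]
The inclusion $N_p\subset R_p$ was shown in Section \ref{sec:prelim}. Let $f\in R_p$ and let $g\in L^q(0,1)$ annihilate $N_p$. By the Hahn--Banach theorem it suffices to prove $\int fg=0$. We pass to the half-line and use Section \ref{sec:corr} with $S=N_p$ and $\varphi_0(x)=\rho_{1/2}(e^{-x})e^{-x/p}$. As $\rho_{1/2}$ is bounded and $p<\infty$, \eqref{eq:decay} holds for any fixed $\delta$ with $0<\delta<1/p$.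

\emph{$h$ is entire.} In $\Re z<0$ it equals $V_-$. Let $\Re z_0>0$ and $s_0=z_0+\frac1p$. By Lemma \ref{lem:rho}(b) there is $\alpha$ such that the element $\varphi\in S$ corresponding to $\rho_\alpha$ has $\operatorname{ord}_{z_0}\Phi=m(s_0)$, and $\operatorname{ord}_{z_0}F\ge m(s_0)$ by \eqref{eq:Rp}. So $h$ is holomorphic at $z_0$ by Lemma \ref{lem:right}. As $p>1$, Lemma \ref{lem:line} excludes poles on $\Re z=0$.

\emph{$h=0$.} By Lemma \ref{lem:rho}(a), with $s=x+\frac1p$ and $x\to+\infty$,
\[
\Phi_0(x)=\frac{\zeta(s)}s\Big(\frac12-2^{-s}\Big)\sim\frac1{2s},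
\]
and $W$ is bounded. So $|h(x)|=|W(x)/\Phi_0(x)|\le Cx$ for large $x$, and $\tau=0$. By Corollary \ref{cor:growth}, $h$ is bounded on $\Re z\ge-\delta/2$; by \eqref{eq:V} it is bounded on $\Re z\le-\delta/2$. By Liouville's theorem $h$ is constant, and by \eqref{eq:V} it tends to $0$ as $\Re z\to-\infty$. So $h\equiv0$.

Thus $V_-\equiv0$. By uniqueness of the Fourier transform of $e^{\sigma y}v_-(y)$, $\sigma>0$, and by continuity of $v$, we get $v=0$ on $(-\infty,0)$, and $\int fg=v(0)=0$.
\end{proof}

\begin{corollary}[dual form]\label{cor:dual}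
Let $1<p<\infty$ and $\frac1p+\frac1q=1$. The annihilator of $\{\rho_\alpha:0<\alpha<1\}$ in $L^q(0,1)$ is the closed span in $L^q(0,1)$ of
\[
E=\{t^{\varrho-1}(\log t)^k:\ \zeta(\varrho)=0,\ \Re\varrho>\tfrac1p,\ 0\le k<m(\varrho)\}.
\]
\end{corollary}

\begin{proof}
By \eqref{eq:Rp}, $R_p$ is the annihilator $E^\perp$ of $E$ in $L^p(0,1)$. Hence $N_p^\perp=R_p^\perp=E^{\perp\perp}$, and this is the closed span of $E$, since $L^q(0,1)$ is reflexive.
\end{proof}

\section{Dilation-invariant subspaces}\label{sec:general}

Besides the description of the common zeros, the proof used three properties of $N_p$: dilation invariance, one element satisfying \eqref{eq:decay}, and the behavior of $\Phi_0(x)$ as $x\to+\infty$. The last one can be replaced by a condition on supports. For a subspace $S\ne\{0\}$ of $L^p(0,1)$ let $b_S\in(0,1]$ be the least $b$ such that every $\varphi\in S$ vanishes a.e.\ on $(b,1)$. For $\Re s>1/p$ let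
\[
m_S(s)=\min_{\varphi\in S\setminus\{0\}}\operatorname{ord}_sM\varphi .
\]

\begin{theorem}\label{thm:inv}
Let $1\le p\le\infty$, and let $S\ne\{0\}$ be a closed (weak-$*$ closed if $p=\infty$) subspace of $L^p(0,1)$ with $T_aS\subset S$ for $0<a<1$. Assume that $S$ contains one nonzero $\varphi_0$ with
\begin{equation}\label{eq:hyp}
\int_0^1|\varphi_0(t)|\,t^{\frac1p-1-\delta}\,dt<\infty\qquad\text{for some }\delta>0 .
\end{equation}
Then $S$ is exactly the set of $f\in L^p(0,1)$ such that
\begin{enumerate}
\item[(a)] $f=0$ a.e.\ on $(b_S,1)$;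
\item[(b)] $\operatorname{ord}_sMf\ge m_S(s)$ for all $s$ with $\Re s>1/p$;
\item[(c)] only if $p=1$: $Mf(1+i\theta)=0$ for every real $\theta$ such that $M\varphi(1+i\theta)=0$ for all $\varphi\in S$.
\end{enumerate}
\end{theorem}

Condition \eqref{eq:hyp} holds, for example, if $t^{-\delta'}\varphi_0\in L^p(0,1)$ with some $\delta'>\delta$, by H\"older's inequality. For $p=1$, $Mf$ is defined and continuous on $\Re s\ge1$, so (c) makes sense.

The proof follows Section \ref{sec:end} until $h$ is known to be entire. Then, instead of $h=0$, the growth bound first gives only that $v_-$ has compact support, and Titchmarsh's convolution theorem finishes the argument.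

\begin{proof}
Elements of $S$ satisfy (a)--(c) by definition. Conversely let $f$ satisfy (a)--(c).

\emph{Reductions.} We pass to the half-line. Then \eqref{eq:hyp} is \eqref{eq:decay}. Put $\beta=\log(1/b_S)$. All elements of $S$, and $f$, vanish on $(0,\beta)$; translating them to the left by $\beta$ multiplies transforms by the zero-free function $e^{\beta z}$ and preserves all hypotheses. So we may assume $b_S=1$, that is,
\begin{equation}\label{eq:supp}
\inf_{\varphi\in S\setminus\{0\}}\ \inf\operatorname{supp}\varphi=0 .
\end{equation}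
Let $g\in L^q(\mathbb R_+)$ annihilate $S$ (for $p=\infty$, $g\in L^1$ in the pre-annihilator). By the Hahn--Banach theorem, for $p=\infty$ in its weak-$*$ form, it suffices to prove $\int fg=0$. We are in the setting of Section \ref{sec:corr} and have the function $h$. It has no poles in $\Re z<0$, and by (b) and Lemma \ref{lem:right} none in $\Re z>0$. If $p>1$, there are none on $\Re z=0$ by Lemma \ref{lem:line}.

\emph{The line $\Re z=0$ for $p=1$.} By \eqref{eq:V} with $\Re z=-\varepsilon$, a pole of $h$ at $i\theta$ is at most simple, with residue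
\[
-\lim_{\varepsilon\downarrow0}\varepsilon\,h(i\theta-\varepsilon)=-\lim_{\varepsilon\downarrow0}\varepsilon\int_{-\infty}^0v(y)e^{\varepsilon y-i\theta y}\,dy .
\]
We compare these means for different correlations. Let $A_\varepsilon=\varepsilon\int_{-\infty}^0\check g(t)e^{\varepsilon t-i\theta t}dt$, so $|A_\varepsilon|\le\|g\|_\infty$. For $\psi\in L^1(\mathbb R_+)$, Fubini and the substitution $y=t+r$ give
\begin{equation}\label{eq:mean}
\begin{aligned}
\varepsilon\int_{-\infty}^0(\psi*\check g)(y)e^{\varepsilon y-i\theta y}\,dy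
&=\int_0^\infty\psi(r)e^{-i\theta r}\Big[e^{\varepsilon r}\varepsilon\int_{-\infty}^{-r}\check g(t)e^{\varepsilon t-i\theta t}\,dt\Big]dr\\
&=A_\varepsilon\Psi(i\theta)+o(1).
\end{aligned}
\end{equation}
For the last step, the bracket is bounded by $\|g\|_\infty$, and for fixed $r$ it differs from $A_\varepsilon$ by at most $(e^{\varepsilon r}-1)\|g\|_\infty+e^{\varepsilon r}\varepsilon r\|g\|_\infty\to0$; dominated convergence applies.

If $F(i\theta)=0$, then \eqref{eq:mean} with $\psi=f$ shows that the residue is $0$. If $F(i\theta)\ne0$, then by (c) some $\varphi\in S$ has $\Phi(i\theta)\ne0$. As $u_\varphi=\varphi*\check g$ vanishes on $(-\infty,0]$, \eqref{eq:mean} with $\psi=\varphi$ reads $0=A_\varepsilon\Phi(i\theta)+o(1)$. So $A_\varepsilon\to0$, and \eqref{eq:mean} with $\psi=f$ shows again that the residue is $0$.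

\emph{$v_-$ has compact support.} So $h$ is entire for all $p$. Now $\tau=0$ is not automatic: $\varphi_0$ may vanish near $0$, and then $\Phi_0$ decays exponentially. We use what Corollary \ref{cor:growth} gives. Put $c_0=\delta/2$. The function $h(z)e^{-\tau z}$ is bounded and holomorphic in $\Re z>-c_0$ and continuous up to the boundary. On $\Re z=-c_0$ we have $h=V_-$, so
\[
h(z)e^{-\tau z}=\int v_-(y-\tau)e^{-zy}\,dy ,
\]
which is the Fourier transform of $e^{c_0y}v_-(y-\tau)$, a function in $L^1\cap L^2$; so the boundary values are square integrable. Being the Poisson integral of its boundary values, $h(z)e^{-\tau z}$ belongs to the Hardy space $H^2$ of the half-plane $\Re z>-c_0$. By the Paley--Wiener theorem the elements of this space are the transforms $\int_0^\infty\gamma(y)e^{-zy}dy$ with $e^{c_0y}\gamma\in L^2(\mathbb R_+)$. By uniqueness $v_-(\cdot-\tau)=\gamma$ vanishes a.e.\ on $(-\infty,0)$, so $v_-=0$ a.e.\ outside $[-\tau,0]$. Consequently $h(z)=\int v_-(y)e^{-zy}dy$ for all $z\in\mathbb C$.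

\emph{$v_-=0$.} Let $\varphi\in S$, $\varphi\ne0$. By \eqref{eq:key}, $h\Phi=FU_\varphi-V_+\Phi$ in $\Re z>0$. All functions involved become integrable after multiplication by $e^{-\sigma x}$, $\sigma>0$, because $v_-$ is bounded with compact support. By uniqueness of Fourier transforms on the line $\Re z=\sigma$,
\[
v_-*\varphi=f*u_\varphi-v_+*\varphi\qquad\text{a.e.},
\]
and the right side vanishes on $(-\infty,0)$. Suppose $v_-\ne0$. Titchmarsh's convolution theorem says that for nonzero locally integrable functions with supports bounded below, the infimum of the support of the convolution is the sum of the infima. So $\inf\operatorname{supp}v_-+\inf\operatorname{supp}\varphi\ge0$ for all nonzero $\varphi\in S$, and by \eqref{eq:supp} $\inf\operatorname{supp}v_-\ge0$. As $v_-$ vanishes on $[0,\infty)$, this contradicts $v_-\neq0$. Hence $v=0$ on $(-\infty,0)$, and $\int fg=v(0)=0$ by continuity.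
\end{proof}

\begin{remark}
Some hypothesis such as \eqref{eq:hyp} is needed. For $p=2$ let $S$ be the subspace of $L^2(\mathbb R_+)$ whose transforms form $e^{-1/z}H^2(\Re z>0)$. It is closed, since $|e^{-1/z}|=1$ on the imaginary axis, and it is invariant under right translations. The element with transform $e^{-1/z}/(z+1)$ shows that $m_S\equiv0$. It also shows that $b_S=1$, since this transform does not decay exponentially as $z\to+\infty$. Yet $S\ne L^2(\mathbb R_+)$: the function $e^{1/z}/(z+1)$ is not in $H^2$, because elements of $H^2$ are $O(x^{-1/2})$ at $x>0$, so $1/(z+1)\notin e^{-1/z}H^2$. No $\varphi_0\ne0$ in $S$ satisfies \eqref{eq:decay}: $\Phi_0$ would be holomorphic at $0$ and $O(x^{-1/2}e^{-1/x})$ as $x\downarrow0$, hence identically zero.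
\end{remark}

\section{Consequences for $\zeta$}\label{sec:cor}

\begin{corollary}[endpoints]\label{cor:endpoints}
\begin{enumerate}
\item[(i)] $\mathrm{span}_{L^1(0,1)}\{\rho_\alpha:0<\alpha<1\}=L^1(0,1)$.
\item[(ii)] The weak-$*$ closed span of $\{\rho_\alpha:0<\alpha<1\}$ in $L^\infty(0,1)$ is
\[
R_\infty=\Big\{f\in L^\infty(0,1):\ \frac{Mf(s)}{\zeta(s)}\text{ is holomorphic for }\Re s>0\Big\}.
\]
Equivalently, $\{g\in L^1(0,1):\int_0^1g\rho_\alpha\,dt=0\text{ for all }\alpha\in(0,1)\}$ is the $L^1$-closed span of the functions $t^{\varrho-1}(\log t)^k$, $0\le k<m(\varrho)$, over all nontrivial zeros $\varrho$ of $\zeta$.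
\end{enumerate}
\end{corollary}

\begin{proof}
Let $S$ be the span in question. It is invariant by Lemma \ref{lem:rho}(d) and the continuity of $T_a$; for $p=\infty$ note that $T_a$ is weak-$*$ continuous, since $\int_0^1T_af\cdot g\,dt=a\int_0^1f(u)g(au)\,du$. By Lemma \ref{lem:rho}(c), $b_S=1$. For $\Re s>1/p$ the functional $f\mapsto(Mf)^{(k)}(s)$ is continuous (weak-$*$ continuous if $p=\infty$, as $t^{s-1}(\log t)^k\in L^1$); so Lemma \ref{lem:rho}(b) gives $m_S=m$ on $\Re s>1/p$.

(i) The function $\varphi_0=\rho_{1/2}$ is bounded and satisfies \eqref{eq:hyp} with $p=1$ for $\delta<1$. Since $\zeta(s)\ne0$ for $\Re s\ge1$, $m_S\equiv0$ on $\Re s>1$. On $\Re s=1$ there is no common zero of the $M\rho_\alpha$: at $s=1$ the value of $\sqrt{2\pi}M\rho_\alpha$ is $\alpha\log\frac1\alpha\ne0$, and at $1+i\theta$, $\theta\ne0$, choose $\alpha$ with $\alpha^{i\theta}\ne1$. So (a)--(c) are empty conditions, and Theorem \ref{thm:inv} gives $S=L^1(0,1)$.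

(ii) Now \eqref{eq:hyp} requires decay at $0$, and $\rho_{1/2}$ does not qualify; we gain decay by averaging over $\alpha$. Let $k(\alpha)=1-6\alpha+6\alpha^2$. Then for $\Re s>-1$
\[
\int_0^1k(\alpha)\alpha^s\,d\alpha=\frac1{s+1}-\frac6{s+2}+\frac6{s+3}=\frac{s(s-1)}{(s+1)(s+2)(s+3)},
\]
so $\int_0^1k\,d\alpha=\int_0^1\alpha k\,d\alpha=0$. Put $\varphi_0=\int_0^1k(\alpha)\rho_\alpha\,d\alpha$. By Fubini it is annihilated by every $g\in L^1(0,1)$ that annihilates all $\rho_\alpha$; hence $\varphi_0\in S$ by the bipolar theorem. It is not zero, because Lemma \ref{lem:rho}(a) gives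
\[
\sqrt{2\pi}\,M\varphi_0(s)=-\frac{(s-1)\zeta(s)}{(s+1)(s+2)(s+3)} .
\]
Using both moment conditions,
\[
\varphi_0(t)=\int_0^1k(\alpha)\Big(\rho\Big(\frac\alpha t\Big)-\frac12\Big)d\alpha .
\]
The function $B(x)=\int_0^x(\rho(\xi)-\frac12)\,d\xi$ has period $1$, so it is bounded, and $B(0)=0$. Integrating by parts with $\big(\rho(\alpha/t)-\frac12\big)d\alpha=d_\alpha[\,tB(\alpha/t)]$,
\[
\varphi_0(t)=t\,k(1)B(1/t)-t\int_0^1B(\alpha/t)k'(\alpha)\,d\alpha=O(t).
\]
So \eqref{eq:hyp} holds with $p=\infty$ and any $\delta<1$. The equivalence \eqref{eq:Rp} holds for $p=\infty$ as well, for the same reason, and Theorem \ref{thm:inv} gives $S=R_\infty$.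

For the equivalent form, the zeros of $\zeta$ in $\Re s>0$ are the nontrivial ones, and $R_\infty$ is the annihilator in $L^\infty(0,1)$ of the family $E$ of functions $t^{\varrho-1}(\log t)^k$. The set of $g$ in question is the pre-annihilator of $S$. By the bipolar theorem $S=E^\perp$ holds if and only if this pre-annihilator is the closed span of $E$.
\end{proof}

\begin{corollary}[few generators]\label{cor:few}
Let $1<p<\infty$ and $\alpha,\beta\in(0,1)$.
\begin{enumerate}
\item[(i)] $\displaystyle\mathrm{span}_{L^p(0,1)}\{T_a\rho_\alpha:0<a\le1\}=\Big\{f\in L^p(0,1):\ \frac{Mf(s)}{\zeta(s)(1-\alpha^{s-1})}\text{ is holomorphic for }\Re s>\tfrac1p\Big\}.$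
\item[(ii)] $\mathrm{span}_{L^p(0,1)}\{T_a\rho_\alpha,\,T_a\rho_\beta:0<a\le1\}=N_p$ if and only if $\log\alpha/\log\beta$ is irrational.
\end{enumerate}
\end{corollary}

\begin{proof}
Both spans are closed and dilation invariant (as $T_aT_b=T_{ab}$), have $b_S=1$ by Lemma \ref{lem:rho}(c), and contain $\varphi_0=\rho_\alpha$, which is bounded and satisfies \eqref{eq:hyp} for $\delta<1/p$. Moreover $M(T_a\rho_\gamma)(s)=a^sM\rho_\gamma(s)$, so by continuity of $f\mapsto(Mf)^{(k)}(s)$ the function $m_S$ is the minimum of the orders of the generating transforms $M\rho_\gamma$, with $\gamma=\alpha$ in (i) and $\gamma\in\{\alpha,\beta\}$ in (ii).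

(i) By Lemma \ref{lem:rho}(a), $\sqrt{2\pi}\,M\rho_\alpha(s)=\frac\alpha s\,\zeta(s)(1-\alpha^{s-1})$. So $m_S(s_0)$ is the order of $\zeta(s)(1-\alpha^{s-1})$ at $s_0$, which is $0$ at $s_0=1$, and Theorem \ref{thm:inv} is the claim.

(ii) Let $S$ be the span of both families; $S\subset N_p$ by Lemma \ref{lem:rho}(d). We have $m_S(1)=0=m(1)$, and for $s_0\ne1$
\[
m_S(s_0)=m(s_0)+\min\big(\operatorname{ord}_{s_0}(1-\alpha^{s-1}),\ \operatorname{ord}_{s_0}(1-\beta^{s-1})\big).
\]
The zeros of $1-\alpha^{s-1}$ are the points $1+2\pi in/\log\alpha$, $n\in\mathbb Z$. So $1-\alpha^{s-1}$ and $1-\beta^{s-1}$ have a common zero other than $1$ if and only if $n/\log\alpha=n'/\log\beta$ for some nonzero integers $n,n'$, that is, if and only if $\log\alpha/\log\beta$ is rational.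

If $\log\alpha/\log\beta$ is irrational, then $m_S=m$ on $\Re s>1/p$, and $S=R_p=N_p$ by Theorem \ref{thm:inv} and Theorem \ref{thm:main}. If it is rational, let $1+i\theta$, $\theta\ne0$, be a common zero. As $1>1/p$, every $f\in S$ has $Mf(1+i\theta)=0$. But $\zeta(1+i\theta)\ne0$, so by Lemma \ref{lem:rho}(b) some $M\rho_\gamma(1+i\theta)\ne0$, and $S\ne N_p$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BF}
Bercovici and Foias, 1984.

\bibitem{Garnett}
Garnett, \emph{Bounded Analytic Functions}, Ch.~I.

\bibitem{NB}
\emph{The Nyman-Beurling Equivalent Form for the Riemann Hypothesis},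
\texttt{http://iml.univ-mrs.fr/\allowbreak\%7Ebalazard/\allowbreak pdfdjvu/\allowbreak 11.pdf}

\end{thebibliography}

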